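# Monotonically normal discretely Čech-complete spaces have the Baire property

All spaces are Tychonoff, and everything is in ZFC except where CH is mentioned explicitly.

## 1. First guess: a space with Čech-complete discrete closures is Čech-complete

A **Čech-complete** space is a Tychonoff space that is a $G_\delta$ in some (equivalently, every) compactification of it. A space has the **Baire property** if the intersection of any countable family of dense open subsets is dense. Now suppose we control only small pieces of a space $X$: for every subset $D\subseteq X$ that is discrete in its subspace topology, the closure $\overline D$ is Čech-complete. We then say that $X$ is **discretely Čech-complete**. (In general, $X$ is *discretely $\mathcal P$* if the closure in $X$ of every discrete subspace has $\mathcal P$.) Note that $D$ need not be closed: $\{1/n:n\ge 1\}\subseteq\mathbb R$ is discrete, and its closure adds the point $0$.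

The question, which comes from the paper "Discrete Reflexivity in GO Spaces" (https://hrcak.srce.hr/file/193371), is this:

> Suppose that $X$ is a monotonically normal discretely Čech-complete space. Must $X$ have the Baire property?

The answer one would first guess is: *yes, because such an $X$ should be Čech-complete itself*. We test this guess, both the answer and the reason.

Three textbook facts (Engelking, *General Topology*, §3.9) are used throughout.

* **Closed subspaces.** If $E$ is a $G_\delta$ in a compactification $cE$ and $Y\subseteq E$ is closed, then $Y=E\cap \mathrm{cl}_{cE}Y$ is a dense $G_\delta$ in the compact space $\mathrm{cl}_{cE}Y$. So $Y$ is Čech-complete.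
* **$G_\delta$ subspaces.** If $G$ is a $G_\delta$ in $E$ and $E$ is a $G_\delta$ in $cE$, then $G$ is a $G_\delta$ in $cE$, hence in $\mathrm{cl}_{cE}G$. So $G$ is Čech-complete.
* **Čech-complete spaces are Baire.** Let $E=\bigcap_nG_n$ with $G_n$ open in $cE$, let $U_n=U_n'\cap E$ be dense open in $E$ with $U'_n$ open in $cE$, and let $O=O'\cap E\neq\emptyset$ with $O'$ open in $cE$. All $G_n$ and $U_n'$ are dense open in $cE$. Choose nonempty open $O_n$ in $cE$ with $\overline{O_0}\subseteq O'$ and $\overline{O_{n+1}}\subseteq O_n\cap G_n\cap U_n'$. By compactness $\bigcap_n\overline{O_n}\ne\emptyset$, and this set lies in $O\cap\bigcap_nU_n$.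

**Definition (monotone normality).** $X$ is *monotonically normal* (MN) if it is $T_1$ and one can assign to each pair $(x,U)$ with $U$ open and $x\in U$ an open set $H(x,U)$ with $x\in H(x,U)\subseteq U$, such that $H(x,U)\subseteq H(x,U')$ whenever $U\subseteq U'$, and
$$H(x,U)\cap H(y,W)\neq\emptyset\ \Longrightarrow\ x\in W\ \text{ or }\ y\in U. \tag{1}$$

For example, every metric space is MN: let $H(x,U)$ be the ball of radius $r(x,U)/2$ about $x$, where $r(x,U)=\min\{1,d(x,X\setminus U)\}$ (and $r=1$ if $U=X$). If the balls for $(x,U)$ and $(y,W)$ meet, then $d(x,y)<\max\{r(x,U),r(y,W)\}$, so $y\in U$ or $x\in W$. In the main proof only (1), the openness of $H(x,U)$, and $x\in H(x,U)\subseteq U$ are used.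

**Test 1: the isolated points are dense.** The set $I$ of isolated points is discrete and $\overline I=X$. So $X$ is Čech-complete. The guess holds, reason included.

**Test 2: $X=\mathbb Q$.** This is metrizable and not Baire, so it must not be discretely Čech-complete. We find a bad discrete set by hand. Let $C$ be the standard Cantor set and let $D$ be the set of midpoints of the gaps of $C$ in $[0,1]$. Then $D\subseteq\mathbb Q$, and $D$ is discrete, since each gap is open and contains exactly one point of $D$. Every point of $C$ is approached by arbitrarily short gaps, so the closure of $D$ in $\mathbb Q$ contains $C\cap\mathbb Q$. This set is closed in $\mathbb Q$, countable, and has no isolated points (the endpoints of gaps are rational and dense in $C$). The complements of its points are countably many dense open sets with empty intersection, so it is not Baire. Hence the closure of $D$ is not Čech-complete. Keep the mechanism in mind: we found a **closed nowhere dense non-Baire set inside the closure of a discrete set**.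

For the third test we need a lemma that does not use MN.

**Lemma 2.** If $V\subseteq X$ is open without isolated points and $D\subseteq V$ is discrete, then $\overline D$ is nowhere dense.

*Proof.* Suppose $\emptyset\neq O\subseteq\overline D$ with $O$ open. Pick $d\in O\cap D$ and an open $O'\subseteq O\cap V$ with $O'\cap D=\{d\}$. Since $d$ is not isolated, $O'\setminus\{d\}$ is a nonempty open subset of $\overline D$ that misses $D$, which is impossible. $\square$

**Example 3 (CH; the reason in the guess is wrong).** Let $L\subseteq\mathbb R$ be a Luzin set: $L$ is uncountable and meets every nowhere dense set in a countable set. Such a set exists under CH. Put $X=\mathbb R\setminus L$, a metrizable and hence MN space. An interval contains an uncountable nowhere dense Cantor set, so $L$ contains no interval. Hence $X$ is dense in $\mathbb R$ and has no isolated points.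

*$X$ is discretely Čech-complete.* Let $D\subseteq X$ be discrete and let $N$ be its closure in $\mathbb R$. By Lemma 2, $N\cap X$ is nowhere dense in $X$. If $N$ contained an open interval $J$, then $J\cap X$ would be a nonempty open subset of $X$ inside $N\cap X$, so $N$ is nowhere dense in $\mathbb R$. Therefore $N\cap L$ is countable, and the closure of $D$ in $X$, namely $N\setminus(N\cap L)$, is a $G_\delta$ in $\mathbb R$. It is Čech-complete.

*$X$ has no dense Čech-complete subspace; in particular $X$ is not Čech-complete.* Suppose $G\subseteq X$ is dense in $X$ and Čech-complete. Then $G$ is dense in $\beta\mathbb R$, so $\beta\mathbb R$ is a compactification of $G$ and $G$ is a $G_\delta$ in it. Hence $G$ is a dense $G_\delta$ in $\mathbb R$, and $L\subseteq\mathbb R\setminus G$ is covered by countably many nowhere dense sets. Each of them meets $L$ in a countable set, so $L$ is countable, a contradiction.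

*Yet $X$ is Baire.* Otherwise some open interval $J$ satisfies $J\cap X\subseteq\bigcup_nF_n$ with $F_n$ closed and nowhere dense in $\mathbb R$ (closures in $\mathbb R$ of nowhere dense subsets of $X$ are nowhere dense, as above). The set $J\setminus(\mathbb Q\cup\bigcup_nF_n)$ is a $G_\delta$ contained in $L$, and it is uncountable by the Baire category theorem. So it contains a Cantor set. That Cantor set misses $\mathbb Q$, so it is nowhere dense, and it is an uncountable subset of $L$: a contradiction.

So the reason fails, at least under CH, even in the weaker form "has a dense Čech-complete subspace". The answer itself survives: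

**Theorem 1.** If $X$ is monotonically normal and discretely Čech-complete, then $X$ has the Baire property.

From here on, $X$ is an MN space with operator $H$. A **meager open set** is an open $V$ with $V\subseteq\bigcup_nF_n$, each $F_n$ closed and nowhere dense in $X$. Such a $V$ contains no isolated point $x$ of $X$: $\{x\}$ would be an open subset of some $F_n$. A space is called **crowded** if it has no isolated points.

## 2. Every closed nowhere dense set lies in the closure of a discrete set

In Test 2 the gaps of the Cantor set supplied the discrete set. In an MN space the operator $H$ does this for any open set $A$, whose boundary $\overline A\setminus A$ gets captured.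

**Lemma 4.** Let $A\subseteq X$ be open and let $Q\subseteq A$ be dense in $A$. Then there are $D\subseteq Q$ and pairwise disjoint open sets $V_y$ $(y\in D)$ with $y\in V_y\subseteq A$ such that $\overline A\setminus A\subseteq\overline D$. Moreover, $D$ can be chosen to contain all isolated points of $X$ lying in $A$.

Such a $D$ is discrete, because $V_y\cap D=\{y\}$.

*Proof.* **Step 1: choose a maximal disjoint family.** Consider families $\mathcal F$ of pairs $(y,W)$ with $W\subseteq A$ open and $y\in Q\cap W$, such that $H(y,W)\cap H(y',W')=\emptyset$ for distinct $(y,W),(y',W')\in\mathcal F$. Every isolated point of $X$ in $A$ lies in the dense set $Q$, and $H(y,\{y\})=\{y\}$. So the pairs $(y,\{y\})$, $y\in A$ isolated in $X$, form such a family. By Zorn's lemma extend it to a maximal $\mathcal F$. Distinct pairs of $\mathcal F$ have distinct first coordinates, because $y\in H(y,W)\cap H(y,W')$. Let $D$ be the set of first coordinates, and for $(y,W)\in\mathcal F$ put $V_y=H(y,W)$. Let $G=\bigcup_{y\in D}V_y$.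

**Step 2: show that $G$ is dense in $A$; this is what maximality gives.** If $O=A\setminus\overline G\ne\emptyset$, pick $y\in Q\cap O$. Then $H(y,O)\subseteq O$ misses $G$, so $(y,O)$ could be added to $\mathcal F$, a contradiction.

**Step 3: capture the boundary; here (1) enters.** Let $p\in\overline A\setminus A$ and let $U$ be an open neighborhood of $p$. The open set $H(p,U)$ contains $p$, so it meets $A$, hence meets $G$. So $H(p,U)\cap H(y,W)\neq\emptyset$ for some $(y,W)\in\mathcal F$. By (1), $p\in W$ or $y\in U$. But $p\notin A\supseteq W$, so $y\in U$. Thus every neighborhood of $p$ meets $D$. $\square$

**Lemma 5.** Every closed nowhere dense $N\subseteq X$ is contained in the closure of some discrete $D\subseteq X$.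

*Proof.* Apply Lemma 4 with $A=Q=X\setminus N$. Since $A$ is dense, $\overline A\setminus A=N$. $\square$

This fixes the target. If $X$ is discretely Čech-complete, then by Lemma 5 every closed nowhere dense $Y\subseteq X$ is a closed subspace of a Čech-complete space, so $Y$ is Baire. **To prove Theorem 1 it therefore suffices to find, in a non-Baire $X$, a closed nowhere dense non-Baire set.**

## 3. Growing a copy of the rationals, and a tree where its closure is open

Suppose $X$ is not Baire: there are dense open $G_n$ and a nonempty open $V$ missing $\bigcap_nG_n$. With $F_n=X\setminus G_n$, the set $V\subseteq\bigcup_nF_n$ is a nonempty meager open set, and it has no isolated points.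

The sensible first attempt is to grow a set like $\mathbb Q$ inside $V$, level by level. Start with $D_0=\{d_0\}$, $V_{d_0}=V$. Given points $d\in D_n$ with pairwise disjoint open $V_d\ni d$ in $V$, apply Lemma 4 to the set $A=V_d\setminus(\{d\}\cup F_0\cup\dots\cup F_n)$, with $Q=A$. This $A$ is dense in $V_d$, so $d\in\overline A\setminus A$, and we obtain $E_d\subseteq A$ with $d\in\overline{E_d}$ and disjoint open sets $V_e\subseteq A$ for $e\in E_d$. Let $D_{n+1}$ be the union of all $E_d$, and let $Z=\bigcup_nD_n$, $Y=\overline Z$.

This $Y$ is not Baire. Each point of $Z$ is a limit of the next level, and $D_m\cap F_n=\emptyset$ for $m>n$, so each $Y\setminus F_n$ is dense open in $Y$. But $\bigcap_n(Y\setminus F_n)$ misses $V$, while $Y\cap V$ is a nonempty open subset of $Y$. So only one thing is missing: *is $Y$ nowhere dense?* Nothing was done to ensure it. The following space shows that in general no choice of the points can.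

**Example 7 (the ultrafilter tree).** Let $u$ be a nonprincipal ultrafilter on $\omega$ and let $T=\omega^{<\omega}$ be the set of finite sequences. Declare $U\subseteq T$ open iff $\{n:t^\frown n\in U\}\in u$ for each $t\in U$. Unions and finite intersections of open sets are open because $u$ is a filter.

*(a) $T$ is $T_1$, countable and crowded, so it is not Baire.* For $s\neq t$ the set $\{n:s^\frown n\neq t\}$ is cofinite, hence in $u$. So $T\setminus\{t\}$ is open. The set $\{t\}$ is not open, because $\{n:t^\frown n=t\}=\emptyset$. The complements of points are countably many dense open sets with empty intersection.

*(b) $T$ is MN and Tychonoff.* For $x\in U$, $U$ open, let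
$$H(x,U)=\{y\supseteq x:\ z\in U\text{ whenever }x\subseteq z\subseteq y\}.$$
Then $x\in H(x,U)\subseteq U$, and $H(x,U)$ grows with $U$. It is open: if $y\in H(x,U)$ then $y\in U$, and each of the $u$-many $n$ with $y^\frown n\in U$ gives $y^\frown n\in H(x,U)$. For (1), let $z\in H(x,U)\cap H(y,W)$. Then $x,y\subseteq z$, so $x,y$ are comparable. If $x\subseteq y$, then $x\subseteq y\subseteq z$ gives $y\in U$; otherwise $y\subseteq x\subseteq z$ gives $x\in W$. Finally, any MN space is normal: for disjoint closed $A,B$ the open sets $\bigcup_{a\in A}H(a,T\setminus B)$ and $\bigcup_{b\in B}H(b,T\setminus A)$ are disjoint, since by (1) a common point would give $a\in T\setminus A$ or $b\in T\setminus B$. With $T_1$, normal implies Tychonoff.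

*(c) Every closed crowded $Y\subseteq T$ is open.* Let $t\in Y$. If $\{n:t^\frown n\in Y\}\notin u$, then $\{n:t^\frown n\notin Y\}\in u$, so $\{t\}\cup(T\setminus Y)$ is open and meets $Y$ only in $t$. Then $t$ is isolated in $Y$, a contradiction. So $\{n:t^\frown n\in Y\}\in u$ for all $t\in Y$.

*(d) Closures of discrete subspaces are scattered, and hereditarily Baire.* (A space is **scattered** if each nonempty subspace has an isolated point, and **hereditarily Baire** if all its closed subspaces are Baire.) Let $D$ be discrete. By Lemma 2, $\overline D$ is nowhere dense. If $\overline D$ contained a nonempty crowded subset, the closure of that subset would be closed and crowded, hence open by (c), contradicting nowhere density. So $\overline D$ is scattered. A scattered space has a dense set of isolated points, which is contained in every dense open set, so it is Baire. Closed subspaces of scattered spaces are scattered, so $\overline D$ is hereditarily Baire.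

Thus $T$ is MN, all closures of its discrete subspaces are hereditarily Baire, and $T$ is not Baire: *Čech-completeness in Theorem 1 cannot be weakened to hereditary Baireness.* For our attempt this means the following. The set $Z$ above is crowded, since each $d\in D_n$ lies in $\overline{D_{n+1}}$ and not in $D_{n+1}$. Its closure $Y$ is then closed and crowded, so in $T$ it is open by (c). Nowhere density fails whatever choices are made.

What does $T$ lack? We have to keep room next to each point $d\in Z$: a nonempty open set accumulating at $d$ which the rest of the construction never enters. In $T$ there is no such room. The closure of an open $U\subseteq T$ is crowded, hence open. So if $A,B$ are disjoint open, then $\overline A$ is open and misses $B$, hence misses $\overline B$.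

## 4. Splitting points make the closure nowhere dense

**Definition.** A point $x$ is a *splitting point* of $X$ if there are disjoint open $A,B\subseteq X$ with $x\in\overline A\cap\overline B$. Then $x\notin A\cup B$, since an open set containing $x$ meets both $A$ and $B$. Let $S$ be the set of splitting points.

The point $0\in\mathbb R$ is a splitting point, with $A=(-\infty,0)$ and $B=(0,\infty)$. The tree $T$ has none, as we just saw. A useful source of splitting points is convergent sequences:

**Lemma 6.** (a) If $\{x_n:n\in\omega\}$ is a faithfully indexed discrete subset of a regular space, there are pairwise disjoint open $G_n\ni x_n$. (b) If a sequence of distinct points of $X\setminus\{p\}$ converges to $p$, then $p$ is a splitting point.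

*Proof.* (a) By discreteness and regularity choose open $G_n'\ni x_n$ with $x_m\notin\overline{G_n'}$ for $m\neq n$. Then $G_n=G_n'\setminus\bigcup_{k<n}\overline{G_k'}$ is open, contains $x_n$, and the $G_n$ are pairwise disjoint.

(b) Separating $x_n$ from $p$ gives a neighborhood of $x_n$ containing only finitely many terms, so $\{x_n\}$ is discrete. Take $G_n$ from (a). Then $p$ is in the closures of the disjoint open sets $\bigcup_nG_{2n}$ and $\bigcup_nG_{2n+1}$. $\square$

In particular, every nonisolated point of a metric space is a splitting point. With enough splitting points the attempt of Section 3 succeeds: grow inside $A_d$, and leave $B_d$ empty.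

**Proposition 8.** Let $V\neq\emptyset$ be a meager open set such that $S\cap V$ is dense in $V$. Then there is a closed nowhere dense $Y\subseteq X$ which does not have the Baire property.

*Proof.* Let $V\subseteq\bigcup_nF_n$ with $F_n$ closed nowhere dense.

**Step 1: build the levels, reserving an open set at every point.** We construct $D_n\subseteq S\cap V$ and pairwise disjoint open sets $V_d$ $(d\in D_n)$ with $d\in V_d\subseteq V$; here the $V_d$ belong to level $n$. Start with $D_0=\{d_0\}$, where $d_0\in S\cap V$, and $V_{d_0}=V$.

Given level $n$, let $d\in D_n$. Since $d$ is a splitting point with neighborhood $V_d$, intersecting witnesses with $V_d$ gives disjoint open $A_d,B_d\subseteq V_d$ with $d\in\overline{A_d}\cap\overline{B_d}$. Put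
$$A_d'=A_d\setminus(F_0\cup\dots\cup F_n).$$
A finite union of closed nowhere dense sets is closed and nowhere dense, so $A_d'$ is open and dense in $A_d$. Since $d\in\overline{A_d}$ and $d\notin A_d$, we get $d\in\overline{A_d'}\setminus A_d'$. The set $Q=S\cap A_d'$ is dense in $A_d'$, because $A'_d$ is an open subset of $V$. Lemma 4, applied to $A_d'$ and $Q$, gives $E_d\subseteq S\cap A_d'$ and pairwise disjoint open $V_e$ $(e\in E_d)$ with $e\in V_e\subseteq A_d'$ and $d\in\overline{E_d}$. Let $D_{n+1}=\bigcup_{d\in D_n}E_d$. The sets $V_e$ $(e\in D_{n+1})$ are pairwise disjoint, because the $V_d$ $(d\in D_n)$ are.

**Step 2: record four properties.**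

1. Each $D_n\subseteq V$ is discrete, as witnessed by the $V_d$. Since $V$ has no isolated points, $\overline{D_n}$ is nowhere dense by Lemma 2.
2. $D_n\subseteq\overline{D_{n+1}}$, because $d\in\overline{E_d}$ for $d\in D_n$.
3. $D_m\cap F_n=\emptyset$ whenever $m>n$: points of $D_m$ lie in sets $A_d'$ with $d\in D_{m-1}$, which miss $F_0,\dots,F_{m-1}$.
4. If $m>n$, then $D_m\subseteq\bigcup_{d\in D_n}A_d$, since level $n+1$, together with its sets $V_e$, lies in the sets $A_d'$, and all later levels lie in these $V_e$. Hence $B_d\cap D_m=\emptyset$ for every $d\in D_n$: $B_d\cap A_d=\emptyset$, and $B_d\cap A_{d'}\subseteq V_d\cap V_{d'}=\emptyset$ for $d'\ne d$ in $D_n$.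

Let $Z=\bigcup_nD_n\subseteq V$ and $Y=\overline Z$.

**Step 3: $Y$ is nowhere dense; this is what the reserved sets $B_d$ are for.** Let $O\neq\emptyset$ be open; we find a nonempty open subset of $O$ missing $Y$. If $O\cap Z=\emptyset$, then $O$ itself misses $Y$. Otherwise pick $d\in O\cap D_n$ for some $n$. Since $d\in\overline{B_d}$, the open set $O\cap B_d$ is nonempty. By property 4 it misses all $D_m$ with $m>n$. By property 1, $(O\cap B_d)\setminus\overline{D_0\cup\dots\cup D_n}$ is nonempty and open. It misses $Z$, and being open it misses $Y$.

**Step 4: $Y$ is not Baire; this is what avoiding the $F_n$ is for.** Fix $n$. If $O$ is open and meets $Y$, it meets some $D_k$, so by property 2 it meets every later level, in particular some $D_m$ with $m>n$. By property 3, $O\cap Y\setminus F_n\neq\emptyset$. So each $Y\setminus F_n$ is dense and open in $Y$. But $\bigcap_n(Y\setminus F_n)$ misses $V$, while $Y\cap V\supseteq Z$ is a nonempty open subset of $Y$. So the intersection is not dense in $Y$. $\square$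

For metrizable $X$ this already proves Theorem 1, because there every point of $V$ is a splitting point. In general we must produce splitting points, and Example 7 shows that Čech-completeness has to be used a second time to do so.

## 5. Countable type of discrete closures forces splitting points

**Definition.** A space $E$ is *of pointwise countable type* if every $p\in E$ lies in a compact $K\subseteq E$ of countable character in $E$: there are open $U_n\supseteq K$ such that every open $N\supseteq K$ contains some $U_n$.

First countable spaces have this property (take $K=\{p\}$), and so do compact spaces ($K=E$). For a space that lacks it, take $E=\{\emptyset\}\cup\{\langle n\rangle:n\in\omega\}$ in the tree $T$. It is the closure of the discrete set $\{\langle n\rangle:n\in\omega\}$. Indeed, the set of all extensions of $\langle n\rangle$ is open, the set of sequences of length at least $2$ is open, and the neighborhoods of $\emptyset$ in $E$ are exactly the sets containing $\{\emptyset\}\cup\{\langle n\rangle:n\in A\}$ for some $A\in u$. Compact subsets of $E$ are finite: an infinite one would contain infinitely many $\langle n\rangle$, $n\in P$. Split $P$ into two infinite pieces; one of them, say $P'$, is not in $u$. Then the neighborhood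 $\{\emptyset\}\cup\{\langle n\rangle:n\notin P'\}$ of $\emptyset$, together with the singletons $\{\langle n\rangle\}$ for $n\in P'$, is an open cover without a finite subcover of that compact set. So if a compact $K\ni\emptyset$ had countable character in $E$, then $K$ would be finite with $K\setminus\{\emptyset\}$ open and closed, and the sets $U_n\setminus(K\setminus\{\emptyset\})$ would be a countable base at $\emptyset$. Intersecting finitely many at a time, we would obtain decreasing $A_k\in u$ such that every member of $u$ contains some $A_k$. Pick distinct $a_0,b_0,a_1,b_1,\dots$ with $a_k,b_k\in A_k$. Neither $\{a_k:k\in\omega\}$ nor its complement contains any $A_k$, yet one of the two is in $u$, a contradiction.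

**Every Čech-complete space $E$ is of pointwise countable type.** Let $E=\bigcap_nG_n$ with $G_n$ open in $cE$, and let $p\in E$. Put $W_0=cE$ and choose open $W_{n+1}\ni p$ in $cE$ with $\overline{W_{n+1}}\subseteq W_n\cap G_n$. Let $K=\bigcap_nW_n=\bigcap_n\overline{W_n}$, a compact subset of $E$ containing $p$. If $N=N'\cap E\supseteq K$ with $N'$ open in $cE$, then the decreasing compact sets $\overline{W_n}\setminus N'$ have empty intersection, so one of them is empty, and $W_n\cap E\subseteq N$ for that $n$. So the sets $W_n\cap E$ are as required.

**Proposition 9.** Suppose closures of discrete subspaces of $X$ are of pointwise countable type. Then every nonempty open $O\subseteq X$ without isolated points contains a splitting point.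

The plan: if $O$ has no splitting points, convergent sequences are excluded by Lemma 6. An infinite compact set in $O$ would have so many separated limit points that MN would give uncountably many disjoint open sets all meeting one countable set. So compact sets in $O$ are finite, and then countable type becomes first countability, which yields a convergent sequence after all.

*Proof.* Suppose $O\cap S=\emptyset$, so that
$$\overline A\cap\overline B\cap O=\emptyset\quad\text{for all disjoint open }A,B\subseteq X. \tag{2}$$

**Step 1: no convergent sequences.** By Lemma 6(b), no sequence of distinct points of $X\setminus\{p\}$ converges to a point $p\in O$.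

**Step 2: set up a hypothetical infinite compact $K\subseteq O$.** First, any infinite Hausdorff space $Z$ has a countably infinite discrete subspace. It suffices to find a point $c$ with an open neighborhood $U$ and an infinite open set $Z'$ disjoint from $U$; then repeat inside $Z'$. Take distinct $x,y$ with disjoint open neighborhoods $U\ni x$, $U'\ni y$. If $Z\setminus\overline U$ is infinite, use $c=x$ and $Z'=Z\setminus\overline U$. If it is finite, then $U'\subseteq Z\setminus\overline U$ is finite, so $y$ is isolated; use $c=y$, the neighborhood $\{y\}$, and $Z'=Z\setminus\{y\}$. The points chosen successively have pairwise disjoint open neighborhoods.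

So let $K\subseteq O$ be infinite and compact, and let $C=\{c_n:n\in\omega\}\subseteq K$ be discrete and faithfully indexed. By Lemma 6(a) choose pairwise disjoint open $G_n\ni c_n$ in $X$. For $P\subseteq\omega$ let $C_P=\{c_n:n\in P\}$; then $\overline{C_P}\subseteq K\subseteq O$. If $P\cap R=\emptyset$, applying (2) to $\bigcup_{n\in P}G_n$ and $\bigcup_{n\in R}G_n$ gives
$$\overline{C_P}\cap\overline{C_R}=\emptyset. \tag{3}$$

**Step 3: derive a contradiction from MN, so $O$ contains no infinite compact set.** Let $\mathcal A$ be an uncountable almost disjoint family of infinite subsets of $\omega$, i.e. distinct members have finite intersection. (Index $\omega$ by $\mathbb Q$ and choose for each real a sequence of distinct rationals converging to it.) For $A\in\mathcal A$ the infinite discrete set $C_A$ is not compact, so it is not closed; pick $x_A\in\overline{C_A}\setminus C_A$. Then $x_A\notin C$: a point $c_n$ with $n\notin A$ has a neighborhood missing $C_A$, because $C$ is discrete. Put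
$$G_A=X\setminus\overline{C_{\omega\setminus A}}.$$
By (3), $x_A\in G_A$. Let $B\in\mathcal A$, $B\neq A$. Since $B\cap A$ is finite, $\overline{C_B}=\overline{C_{B\setminus A}}\cup C_{B\cap A}$, and since $x_B\notin C$ we get $x_B\in\overline{C_{B\setminus A}}\subseteq\overline{C_{\omega\setminus A}}$. So $x_B\notin G_A$; by symmetry $x_A\notin G_B$. By (1), $H(x_A,G_A)\cap H(x_B,G_B)=\emptyset$. Thus the sets $H(x_A,G_A)$ $(A\in\mathcal A)$ are pairwise disjoint. Each is a neighborhood of a point of $\overline C$, so each meets the countable set $C$. This contradicts the uncountability of $\mathcal A$.

**Step 4: place a point $p\in O$ in the closure of a discrete set, and get a countable base there.** Pick $p\in O$. Since $p$ is not isolated, $X\setminus\{p\}$ is dense, and Lemma 4 with $A=Q=X\setminus\{p\}$ gives a discrete $D\not\ni p$ with $p\in\overline D=:E$. By hypothesis there is a compact $K$ with $p\in K\subseteq E$ and open sets $U_n\supseteq K$ in $E$ such that every open set in $E$ containing $K$ contains some $U_n$. Let $W$ be open in $X$ with $p\in W\subseteq\overline W\subseteq O$. The set $K\cap\overline W$ is compact and contained in $O$, so by Step 3 it is finite. By regularity there is an open $N'\ni p$ in $X$ whose closure lies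 in $W$ and misses the finitely many points of $(K\cap\overline W)\setminus\{p\}$. Put $N=N'\cap E$. Then $N$ is open in $E$, $p\in N$, and $\overline N\cap K=\{p\}$.

Let $M$ be any open neighborhood of $p$ in $E$. Then $K\subseteq M\cup(E\setminus\overline N)$, so some $U_n\subseteq M\cup(E\setminus\overline N)$, whence $U_n\cap N\subseteq M$. Thus $\{U_n\cap N:n\in\omega\}$ is a countable base at $p$ in $E$.

**Step 5: extract the forbidden sequence.** Let $B_n=N\cap U_0\cap\dots\cap U_n$, a decreasing base at $p$ in $E$. Since $p\in\overline D\setminus D$ and $E$ is $T_1$, each $B_n$ minus a finite subset of $D$ is a neighborhood of $p$ and meets $D$. So we can choose $d_n\in B_n\cap D$ different from $d_0,\dots,d_{n-1}$. This sequence of distinct points of $X\setminus\{p\}$ converges to $p\in O$, contradicting Step 1. $\square$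

## 6. Proof of Theorem 1

Let $X$ be MN and discretely Čech-complete, and suppose that $X$ is not Baire.

**Step 1: localize the failure.** There are dense open $G_n$ and a nonempty open $V$ with $V\cap\bigcap_nG_n=\emptyset$. Since $V\subseteq\bigcup_n(X\setminus G_n)$, the set $V$ is meager and open, and it has no isolated points.

**Step 2: find splitting points.** Closures of discrete subspaces are Čech-complete, hence of pointwise countable type. Every nonempty open $O\subseteq V$ has no isolated points, so by Proposition 9 it contains a splitting point. Hence $S\cap V$ is dense in $V$.

**Step 3: contradict Čech-completeness.** By Proposition 8 there is a closed nowhere dense $Y\subseteq X$ which is not Baire. By Lemma 5, $Y\subseteq\overline D$ for some discrete $D$. Then $Y$ is closed in the Čech-complete space $\overline D$, so $Y$ is Čech-complete, hence Baire. This is a contradiction. $\blacksquare$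

## 7. $G_\delta$-subspaces, extremally disconnected open sets, and the role of isolated points

The two propositions give more than Theorem 1.

**Theorem 10.** If $X$ is MN and discretely Čech-complete, then every $G_\delta$-subspace of every closed subspace of $X$ has the Baire property.

*Proof.* Let $G$ be a $G_\delta$ in a closed $F\subseteq X$. The aim is to apply Theorem 1 to $G$, so we check both hypotheses for $G$.

**Step 1: $G$ is MN.** For $U$ open in $G$ let $U^*=\bigcup\{O\text{ open in }X:O\cap G\subseteq U\}$. Then $U^*\cap G=U$, and $U\mapsto U^*$ is monotone. Put $H_G(x,U)=G\cap H(x,U^*)$. This is open in $G$, contains $x$, lies in $G\cap U^*=U$, and is monotone in $U$. If $H_G(x,U)\cap H_G(y,W)\neq\emptyset$, then $x\in W^*\cap G=W$ or $y\in U^*\cap G=U$.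

**Step 2: $G$ is discretely Čech-complete.** Let $D\subseteq G$ be discrete. Then $\overline D\subseteq F$, and the closure of $D$ in $G$ is $\overline D\cap G$, a $G_\delta$ in $\overline D$. Since $\overline D$ is Čech-complete, so is $\overline D\cap G$. Now Theorem 1 applies to $G$. $\blacksquare$

A space is **extremally disconnected** if closures of open sets are open. Discrete spaces are trivial examples, and the tree $T$ is a crowded one: the closure of an open set in $T$ is closed and crowded, hence open by Example 7(c).

**Theorem 11.** Let $X$ be MN with all closures of discrete subspaces hereditarily Baire. Then $X$ is Baire if and only if no nonempty open subspace of $X$ is both meager and extremally disconnected. In particular, $X$ is Baire if, in addition, closures of discrete subspaces are of pointwise countable type.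

*Proof.* If $X$ is Baire, no nonempty open set is meager.

**Step 1: if $X$ is not Baire, find a nonempty meager open set without splitting points.** As in Section 6 there is a nonempty meager open $V$. Every closed nowhere dense set is, by Lemma 5, a closed subspace of the closure of a discrete set, hence Baire by hypothesis. So the conclusion of Proposition 8 fails, and $S\cap V$ is not dense in $V$. Hence there is a nonempty open $O\subseteq V$ with $O\cap S=\emptyset$, and $O$ is meager.

**Step 2: show that $O$ is extremally disconnected.** Let $G\subseteq O$ be open and suppose that some $p\in\overline G^{\,O}$ is not interior to $\overline G^{\,O}$. Then every neighborhood of $p$ meets $O\setminus\overline G$. So $G$ and $O\setminus\overline G$ are disjoint open sets with $p$ in both closures, and $p\in S\cap O$, a contradiction. This proves the equivalence.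

**Step 3: the last sentence.** If $X$ is not Baire, the set $O$ of Step 1 is nonempty, open, without isolated points (being meager), and without splitting points. If closures of discrete subspaces are of pointwise countable type, this contradicts Proposition 9. $\blacksquare$

The exceptional case in Theorem 11 does occur: $T$ satisfies the hypothesis, and $T$ itself is open, meager and extremally disconnected.

Finally, the hypothesis of Theorem 1 can be rewritten without mentioning discrete sets, apart from the isolated points.

**Theorem 12.** Let $X$ be MN with set of isolated points $I$. Then $X$ is discretely Čech-complete if and only if $N\cup\overline I$ is Čech-complete for every closed nowhere dense $N\subseteq X$. In particular, if $I=\emptyset$: if and only if every closed nowhere dense subspace of $X$ is Čech-complete.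

*Proof.* **($\Rightarrow$): capture $N$ and $I$ by one discrete set.** A nowhere dense $N$ contains no isolated points, so $I\subseteq X\setminus N$. Lemma 4 with $A=Q=X\setminus N$, in its "moreover" form, gives a discrete $D\supseteq I$ with $N\subseteq\overline D$. Then $N\cup\overline I$ is a closed subspace of the Čech-complete space $\overline D$.

**($\Leftarrow$): split a discrete set into a part in $\overline I$ and a part away from $I$.** Let $D$ be discrete and put $D'=D\setminus\overline I$. This is a discrete subset of the open set $X\setminus\overline I$, which has no isolated points. By Lemma 2, $N=\overline{D'}$ is nowhere dense. Since $D\subseteq D'\cup\overline I$, the set $\overline D$ is a closed subspace of $N\cup\overline I$, which is Čech-complete by hypothesis. $\blacksquare$
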